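# Holomorphic images of $G/\Gamma$ for a lattice $\Gamma$: dropping properness

## 1. Lattice quotients, their vector fields, and normal targets

Throughout, complex spaces are Hausdorff and reduced, $G$ is a connected complex Lie group with Lie algebra $\mathfrak g$, and $n=\dim G$. Lie algebras of other groups are written with the corresponding lower-case Gothic letters.

**Definition 1 (lattice).** A *lattice* in $G$ is a discrete subgroup $\Gamma$ such that $X=G/\Gamma$ carries a finite $G$-invariant (Radon) measure $\mu\neq0$.

Such a $\mu$ has full support, since the translates of a null open set would cover $X$. We write $\pi:G\to X$ for the projection; $G$ acts on $X$ from the left.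

*Example.* $\mathbb Z[i]^n\subset\mathbb C^n$ is a lattice with compact quotient. A lattice with noncompact quotient is $\Gamma=SL_2(\mathbb Z[i])$ in $SL_2(\mathbb C)$. For the finite measure, let $SL_2(\mathbb C)$ act transitively on $\mathbb H^3=\{(z,t):z\in\mathbb C,\ t>0\}$, with compact stabilizer $SU(2)$ at $(0,1)$ and invariant volume $dx\,dy\,dt/t^3$. An element with bottom row $(c,d)$ sends $(z,t)$ to a point of height $t/(|cz+d|^2+|c|^2t^2)$. For given $(z,t)$ only finitely many $(c,d)\in\mathbb Z[i]^2$ keep this denominator below a given bound, so each $\Gamma$-orbit has a point of maximal height. Translating by $\mathbb Z[i]$ we may take $|\mathrm{Re}\,z|,|\mathrm{Im}\,z|\le\frac12$ there. The row $(1,0)$ gives the height $t/(|z|^2+t^2)\le t$, so $|z|^2+t^2\ge1$ and $t^2\ge\frac12$. Thus every orbit meets a set of volume at most $\int_{1/\sqrt2}^\infty t^{-3}dt=1$; as the stabilizer is compact, $\Gamma$ has finite covolume. For noncompactness, let $u$ be the upper unitriangular matrix with entry $1$ and $a_t=\mathrm{diag}(t,t^{-1})$. Then $a_tua_t^{-1}\to e$ as $t\to0$. If $X$ were compact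 we could write $a_t=k_t\gamma_t$ with $k_t$ in a fixed compact set and $\gamma_t\in\Gamma$; then $\gamma_tu\gamma_t^{-1}=k_t^{-1}a_tua_t^{-1}k_t\to e$, so $\gamma_tu\gamma_t^{-1}=e$ for small $t$ by discreteness, which is absurd.

**Definition 2 (fundamental fields).** For $v\in\mathfrak g$ let $Z_v(x)=\frac{d}{d\zeta}\big|_0\exp(\zeta v)x$, a holomorphic vector field on $X$; the same formula on $G$ defines the right-invariant field.

As $\Gamma$ is discrete, $v\mapsto Z_v(x)$ is an isomorphism $\mathfrak g\to T_xX$ for every $x$, so the $Z_v$ trivialize $TX$: the manifold $X$ is *parallelizable*. We have $[Z_v,Z_w]=-Z_{[v,w]}$, and $g\exp(\zeta v)x=\exp(\zeta\,\mathrm{Ad}(g)v)gx$ gives $g_*Z_v=Z_{\mathrm{Ad}(g)v}$.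

*Example.* Let $G$ be the Heisenberg group: $\mathbb C^3$ with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, and $\Gamma=\mathbb Z[i]^3$. Left multiplication by $(\zeta,0,0)$, $(0,\zeta,0)$, $(0,0,\zeta)$ gives $Z_1=\partial_a+b\,\partial_c$, $Z_2=\partial_b$, $Z_3=\partial_c$. Then $[Z_1,Z_2]=-Z_3$, while $[e_1,e_2]=e_3$ in $\mathfrak g$.

**Definition 3 (radical, Levi subgroup, commutator group).** $R$ is the radical of $G$, the largest connected solvable normal subgroup; it is closed. A Levi subgroup $S$ is a connected subgroup whose Lie algebra is a semisimple complement, $\mathfrak g=\mathfrak s\oplus\mathfrak r$. We put $\mathfrak g'=[\mathfrak g,\mathfrak g]$; $G'$ is the commutator group, which is the connected subgroup with Lie algebra $\mathfrak g'$. Let $\rho:G\to GL(\mathfrak g/\mathfrak r)$ be induced by $\mathrm{Ad}$.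

*Example.* Let $G=SL_2(\mathbb C)\ltimes\mathbb C^2$ and $\Gamma=SL_2(\mathbb Z[i])\ltimes\mathbb Z[i]^2$. Here $R=\mathbb C^2$ and, $\mathbb C^2$ being a nontrivial irreducible representation, $G'=G$. Write elements as $sv$ with $s\in SL_2(\mathbb C)$, $v\in\mathbb C^2$. As $sv\,\gamma u=(s\gamma)(\gamma^{-1}v\gamma)u$, a fundamental set for $SL_2(\mathbb Z[i])$ times the unit cube of $\mathbb C^2$ is one for $\Gamma$; so $\Gamma$ is a lattice. The $R$-orbits in $X$ are compact tori, although $X$ is not compact. For the Heisenberg group, $R=G$ and $G'$ is the center.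

A group containing a lattice is unimodular, so $|\det_{\mathbb C}\mathrm{Ad}(g)|^2=|\det_{\mathbb R}\mathrm{Ad}(g)|=1$. A holomorphic homomorphism $G\to\mathbb C^*$ of modulus $1$ is trivial, hence $\det_{\mathbb C}\mathrm{Ad}\equiv1$. As $\mathfrak g/\mathfrak r$ is perfect and $G$ is connected, $\det\rho\equiv1$. Together,
$$\det\nolimits_{\mathbb C}\mathrm{Ad}(g)=1,\qquad\det\rho(g)=1,\qquad\det\nolimits_{\mathbb C}\mathrm{Ad}(g)|_{\mathfrak r}=1\qquad(g\in G).\tag{1}$$

**Definition 4 (normal complex space).** $Y$ is *normal* if for every open $V\subset Y$, every holomorphic function on $V\cap Y_{reg}$ that is locally bounded on $V$ extends holomorphically to $V$.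

We use the standard consequences: a normal space is locally irreducible, $\operatorname{codim}Y_{sing}\ge2$, and *every* holomorphic function on $V\cap Y_{reg}$ extends to $V$.

*Example.* The cone $\{xy=z^2\}\subset\mathbb C^3$ is the quotient $\mathbb C^2/\{\pm1\}$ via $(p,q)\mapsto(p^2,q^2,pq)$. A holomorphic function on its regular part pulls back to an even function on $\mathbb C^2\setminus0$; this extends to $\mathbb C^2$ as a power series in $p^2,q^2,pq$. So the cone is normal. The cusp $\{y^2=x^3\}$ is not: with $x=t^2,y=t^3$, the bounded function $y/x=t$ is not a power series in $t^2,t^3$.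

**Definition 5 (connected map).** A surjective holomorphic map is *connected* if all its fibers are connected.

*Example.* The projection $\mathbb C^2/\mathbb Z[i]^2\to\mathbb C/\mathbb Z[i]$ is connected; multiplication by $2$ on $\mathbb C/\mathbb Z[i]$ is not, its fibers having four points.

**Definition 6 (invariance group).** For $f:X\to Y$ holomorphic let
$$I_f=\{g\in G:\ f(gx)=f(x)\ \ \forall x\in X\}.$$

This is a closed subgroup, and $\mathrm{Lie}(I_f)=\{v\in\mathfrak g:df(Z_v)\equiv0\}$: differentiate $f(\exp(tv)x)=f(x)$ at $t=0$, and conversely integrate. As $df$ is complex linear, this is a complex subspace.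

*Example.* On the Heisenberg quotient, $f:(a,b,c)\Gamma\mapsto(a,b)\in\mathbb C^2/\mathbb Z[i]^2$ has $I_f=\{a,b\in\mathbb Z[i]\}$, and $I_f^\circ$ is the center. Normality of $I_f^\circ$ is not formal. If $\Gamma$ were trivial, then for any closed connected complex subgroup $H$ the map $f:G\to H\backslash G$ would have $I_f=H$, normal or not.

## 2. Corollary 5.2.2 and the conjecture

The starting point is a result in the source "JÖRG WINKELMANN", http://www.numdam.org/issue/MSMF_1998_2_72-73__R1_0.pdf.

**Corollary 5.2.2.** Let $G$ be a connected complex Lie group, $\Gamma\subset G$ a lattice, $Y$ a normal complex space and $f:X=G/\Gamma\to Y$ a surjective connected proper holomorphic map. Then there exists a connected normal complex Lie subgroup $H\subset G$ such that $H\Gamma$ is closed in $G$ and there is a biholomorphic map $G/H\Gamma\simeq Y$ such that $f$ is simply the canonical projection from $G/\Gamma$ to $G/H\Gamma$. Furthermore $G/H\Gamma=(G/H)/(\Gamma/(H\cap\Gamma))$ is parallelizable and $\Gamma/(H\cap\Gamma)$ is a lattice in $G/H$.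

In plain words: the only such images of $G/\Gamma$ are the obvious ones. The conjecture stated there is that properness is not necessary. If $X$ is compact, every $f$ is proper, so the question is about noncocompact lattices. The answer is yes.

**Theorem A.** Let $f:X=G/\Gamma\to Y$ be a surjective holomorphic map with connected fibers onto a normal complex space. Put $H=I_f^\circ$. Then $H$ is a closed connected normal complex Lie subgroup, $H\Gamma$ is closed, and $f$ is the projection $G/\Gamma\to G/H\Gamma$ followed by a biholomorphic map $G/H\Gamma\simeq Y$. Moreover $G/H\Gamma=(G/H)/(\Gamma/(H\cap\Gamma))$ is parallelizable and $\Gamma/(H\cap\Gamma)$ is a lattice in $G/H$.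

**Theorem B.** Let $f:X\to Y$ be any holomorphic map to any complex space, $H=I_f^\circ$. Then $H$ is closed, connected, complex and normal, $H\Gamma$ is closed, and $f=f_1\circ\mathrm{pr}$ with $\mathrm{pr}:G/\Gamma\to G/H\Gamma$. The map $f_1$ is immersive outside a proper analytic subset and has finite fibers on every orbit of the radical of $G/H$ (these orbits are compact).

**Theorem C.** Every analytic hypersurface of $G/\Gamma$ is $G'$-invariant. Meromorphic functions $F$ on $G/\Gamma$ are $G'$-invariant: if $g\in G'$ and $F$ is holomorphic at $x$ and at $gx$, then $F(gx)=F(x)$.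

A *hypersurface* is a closed analytic subset of pure codimension $1$.

*Why this is a real extension.* With $G_1=SL_2(\mathbb C)$ and $\Gamma_1=SL_2(\mathbb Z[i])$, the first projection of $G_1/\Gamma_1\times G_1/\Gamma_1$ has noncompact fibers, so it is not proper; here $H=\{1\}\times G_1$.

*Why $Y$ is assumed normal.* In the elliptic curve $X=\mathbb C/\mathbb Z[i]$ replace a small disc $\{|t|<\epsilon\}$ by its image under $t\mapsto(t^2,t^3)$. This map is a homeomorphism onto its image, biholomorphic off $t=0$, so we obtain a complex space $Y$ with a cusp and a bijective holomorphic $X\to Y$. The fibers are points, but $Y$ is not a manifold, and the conclusion of Theorem A fails.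

## 3. Tori, solvable groups, and moving a compact fiber

Take $n=1$. Then $G$ is abelian and a lattice in it is cocompact, so $X$ is a one-dimensional torus. If $f:X\to Y$ is nonconstant, its fibers are finite and connected, hence points. So $f$ is a homeomorphism from the compact space $X$ onto $Y$, and $Y$ is a normal curve, hence a Riemann surface. An injective holomorphic map of Riemann surfaces onto its image has a holomorphic inverse. So $f$ is biholomorphic, $H=\{0\}$; if $f$ is constant, $H=G$.

If $G$ is solvable, then by Mostow's theorem [Raghunathan, *Discrete Subgroups of Lie Groups*, Thm 3.1] every lattice is cocompact, and Corollary 5.2.2 applies. So the new cases have a semisimple part. For $G=SL_2(\mathbb C)$ the connected normal complex subgroups are $\{1\}$ and $G$, and Theorem A says that $f$ is constant or biholomorphic.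

The approach to try first is to move fibers by the group. Let $E=f^{-1}(y)$ be a *compact* connected fiber and $V\ni y$ an open set embedded in some $\mathbb C^N$. By compactness there is a neighborhood $W$ of $e$ in $G$ with $f(gE)\subset V$ for $g\in W$. Then $gE$ is a compact connected analytic set mapped holomorphically into $\mathbb C^N$, so $f$ is constant on $gE$: small group elements carry fibers into fibers.

For noncompact $E$ this stops at two exact points. No single neighborhood of $e$ need keep $f(gE)$ inside $V$, because $E$ is not compact. And even if $f(gE)\subset V$, a connected noncompact analytic set can carry nonconstant, even bounded, holomorphic functions.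

The proof replaces compactness three times. Along the radical the compactness is still there: all $R$-orbits in $X$ are compact (Section 5), and there the moving argument is used as it stands (Section 7). In the remaining directions the finite measure does the work, through recurrence, unitary operators and integration over maximal compact subgroups (Sections 4, 6, 8, 9). At the end, the image of the degenerate set has codimension at least $2$, and that suffices to push a vector field down to $Y$ (Section 10).

## 4. Finite measure: invariant subspaces and the normality of $I_f^\circ$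

We recall from integration theory: if $P$ is a closed unimodular subgroup of a unimodular group $G$, then $G/P$ carries a nonzero $G$-invariant Radon measure, unique up to a factor; closed normal subgroups of unimodular groups are unimodular.

**Lemma 0.** Let $\Gamma\subset P\subset G$ with $P$ closed and unimodular. Then $G/P$ and $P/\Gamma$ carry finite invariant measures $\kappa,\nu$. Let $\nu_a$ be the image of $\nu$ under $P/\Gamma\to aP/\Gamma\subset X$, $p\Gamma\mapsto ap\Gamma$; it depends only on $aP$. Then, up to a constant, $\mu=\int_{G/P}\nu_a\,d\kappa(aP)$.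

*Proof.* Invariant Radon measures $\kappa$ and $\nu$ exist, and $\nu_{ap}=\nu_a$ by invariance of $\nu$. The space $P/\Gamma$ is closed in $X$. Let $\chi\in C_c(X)$. For $a$ in a compact set $C$, the functions $p\Gamma\mapsto\chi(ap\Gamma)$ are supported in the compact set $C^{-1}\mathrm{supp}\,\chi\cap P/\Gamma$, so $aP\mapsto\int\chi\,d\nu_a$ is continuous; its support lies in the image of $\mathrm{supp}\,\chi$ in $G/P$, which is compact. Hence $\chi\mapsto\int_{G/P}\int\chi\,d\nu_a\,d\kappa$ is a nonzero $G$-invariant Radon measure on $X$, so it is a multiple of $\mu$. Its total mass $\kappa(G/P)\,\nu(P/\Gamma)$ is therefore finite. $\square$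

In particular, a $\mu$-null set is $\nu_a$-null for $\kappa$-almost every $aP$.

**Lemma 1.** Let $\sigma:G\to GL(V)$ be a finite-dimensional holomorphic representation. Every $\Gamma$-invariant complex subspace of $V$ is $G$-invariant.

The word "complex" matters. For $G=\mathbb C$, $\Gamma=\mathbb Z[i]$, $\sigma(z)=e^{2\pi z}$ on $V=\mathbb C$ we have $\sigma(\Gamma)\subset\mathbb R$, so $\Gamma$ preserves the real line $\mathbb R\subset\mathbb C$, and $G$ does not.

*Proof.* A $d$-dimensional subspace is preserved exactly when its line in $\Lambda^dV$ is, so let the subspace be a line $\mathbb Cw$. The map $g\Gamma\mapsto[\sigma(g)w]\in\mathbb P(V)$ is well defined. Let $v\in\mathfrak g$, $A=d\sigma(v)$, $c\in\{1,i\}$, $B=cA$. The transformation $\exp(cv)$ of $X$ preserves the finite measure $\mu$. By Poincaré recurrence, for a.e. $g$ there are $n_j\to\infty$ with $\exp(n_jcv)g\Gamma\to g\Gamma$, hence $e^{n_jB}[w']\to[w']$ for $w'=\sigma(g)w$.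

Write $w'=\sum w_\lambda$ in generalized eigenspaces of $B$, with $N$ the nilpotent part of $B$. Let $(\alpha,m)$ be lexicographically maximal among the pairs $(\mathrm{Re}\,\lambda,q)$ with $N^qw_\lambda\neq0$. From $e^{lB}w_\lambda=e^{l\lambda}\sum_q\frac{l^q}{q!}N^qw_\lambda$ we get
$$e^{-l\alpha}l^{-m}e^{lB}w'=\frac1{m!}\sum_{\mathrm{Re}\lambda=\alpha}e^{il\,\mathrm{Im}\lambda}N^mw_\lambda+o(1)\qquad(l\to\infty).$$
The sum on the right has norm bounded above and away from $0$, as its terms lie in different generalized eigenspaces and have constant norm. Since $N^{m+1}w_\lambda=0$ for $\mathrm{Re}\,\lambda=\alpha$, each $N^mw_\lambda$ lies in $\ker(B-\lambda)$. So every limit point of $e^{lB}[w']$ lies in $\mathbb P\big(\bigoplus_{\mathrm{Re}\lambda=\alpha}\ker(B-\lambda)\big)$, and so does $[w']$. Thus $w'$ is a sum of eigenvectors of $B$ whose eigenvalues have equal real part. For $c=1$ the eigenvalues of $A$ that occur have equal real part; for $c=i$ they have equal imaginary part. So $w'=\sigma(g)w$ is an eigenvector of $A$. This is a closed condition on $g$ that holds for a.e. $g$, hence for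 $g=e$. So $d\sigma(v)$ preserves $\mathbb Cw$ for all $v$, and $G$ is connected. $\square$

The next lemma replaces the compactness of fibers: matrix coefficients detect the invariance group, and its adjoint action is forced to be bounded.

**Lemma 2.** Let $Q$ be a connected complex Lie group acting continuously on a second countable locally compact Hausdorff space $\Omega$, preserving a finite Borel measure of full support. Let $f:\Omega\to Y$ be continuous, $Y$ locally compact Hausdorff, and $\Sigma=\{q\in Q:f(qx)=f(x)\ \forall x\}$. If $\mathfrak h=\mathrm{Lie}(\Sigma)$ is a complex subspace of $\mathfrak q$, then $\mathfrak h$ is an ideal of $\mathfrak q$.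

*Proof.* **Step 1: describe $\Sigma$ by matrix coefficients.** For $\psi\in C_c(Y)$ let $\Psi=\psi\circ f\in L^2(\Omega)$, let $(T(q)\Psi)(x)=\Psi(q^{-1}x)$, which is unitary, and let $\Theta_\psi(q)=\langle T(q)\Psi,\Psi\rangle$. By dominated convergence $\Theta_\psi$ is continuous. We claim that $q\in\Sigma$ iff $T(q)\Psi=\Psi$ for all $\psi$. "Only if" is clear. Conversely, $\Psi(q^{-1}x)=\Psi(x)$ holds a.e., hence everywhere, because it fails on an open null set, which is empty by full support. As $C_c(Y)$ separates points, $f(q^{-1}x)=f(x)$ for all $x$. Next, $\|T(q)\Psi-\Psi\|^2=2\|\Psi\|^2-2\mathrm{Re}\,\Theta_\psi(q)$, so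
$$q\in\Sigma\iff\Theta_\psi(q)=\Theta_\psi(e)\ \text{ for all }\psi .$$
Finally $\Theta_\psi(\sigma q\sigma')=\langle T(q)T(\sigma')\Psi,T(\sigma^{-1})\Psi\rangle=\Theta_\psi(q)$ for $\sigma,\sigma'\in\Sigma$.

**Step 2: isolate the base point of $Q/H$.** Let $H=\Sigma^\circ$, a closed complex subgroup since $\mathfrak h$ is complex, $M=Q/H$ (a complex manifold) and $o=eH$. As $H$ is open in $\Sigma$, there is an open $W_0\subset Q$ with $W_0\cap\Sigma=H$. If $wh\in\Sigma$ with $w\in W_0,h\in H$, then $w\in\Sigma\cap W_0=H$; so $W_0H\cap\Sigma=H$ and $o$ is isolated in $\Sigma/H\subset M$. Choose a coordinate ball $B$ about $o$, with compact closure in the chart, such that $\bar B\cap\Sigma/H=\{o\}$.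

**Step 3: find a ball $B'\ni o$ with $H\cdot B'\subset B$.** If there is none, there are $x_j\to o$ and $h_j\in H$ with $h_jx_j\notin B$. For large $j$ the connected set $Hx_j$ meets $B$ and its complement, so there is $h_j'\in H$ with $h_j'x_j\in\partial B$; after passing to a subsequence $h_j'x_j\to y\in\partial B$. Choose lifts $q_j\to e$ of $x_j$ and $q_j'\to q'$ of $h_j'x_j$, with $q'H=y$. Then $q_j'\in h_j'q_jH$, so $\Theta_\psi(q_j')=\Theta_\psi(q_j)\to\Theta_\psi(e)$, and $\Theta_\psi(q')=\Theta_\psi(e)$ for all $\psi$. Thus $q'\in\Sigma$ and $y\in\Sigma/H\cap\partial B=\emptyset$, a contradiction.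

**Step 4: conclude by Liouville.** The maps $h:B'\to B$, $h\in H$, are holomorphic into a bounded set and fix $o$; by Cauchy's estimates their differentials at $o$ are uniformly bounded. As $h\exp(tv)H=\exp(t\,\mathrm{Ad}(h)v)H$, these differentials are $\mathrm{Ad}(h)$ on $\mathfrak q/\mathfrak h$. For $v\in\mathfrak h$ we have $\exp(\zeta v)\in H$ for all $\zeta\in\mathbb C$, so $\zeta\mapsto\mathrm{Ad}(\exp\zeta v)|_{\mathfrak q/\mathfrak h}$ is entire and bounded, hence constant. So $[v,\mathfrak q]\subset\mathfrak h$. $\square$

**Proposition 5.** Let $f:X\to Y$ be holomorphic, $H=I_f^\circ$. Then $H$ is a closed normal complex subgroup, $H\Gamma$ is closed, $\Gamma_1=H\Gamma/H$ is a lattice in $G/H$, and $f=f_1\circ\mathrm{pr}$ with $f_1:(G/H)/\Gamma_1=G/H\Gamma\to Y$ holomorphic and $I_{f_1}$ discrete.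

*Proof.* $\mathfrak h=\mathrm{Lie}(I_f)$ is complex, so by Lemma 2 with $Q=G$, $\Omega=X$ it is an ideal. Hence $H$ is closed, complex and normal. To see that $H\Gamma$ is closed, let $F=f\circ\pi$, $L=\overline{H\Gamma}$ (a group, as $H$ is normal) and $\mathfrak l=\mathrm{Lie}(L)$. For $h\in H$ we have $gh=(ghg^{-1})g$, so $F(gh)=F(g)$; also $F(g\gamma)=F(g)$. By continuity $F(gl)=F(g)$ for all $l\in L$. So $dF$ kills the left-invariant fields from $\mathfrak l$ and, being complex linear, those from $\mathfrak l_{\mathbb C}=\mathfrak l+i\mathfrak l$. This complex subspace is $\mathrm{Ad}(\Gamma)$-invariant since $\Gamma\subset L$, hence $\mathrm{Ad}(G)$-invariant by Lemma 1. The left-invariant field of $v$ has at $g$ the value $Z_{\mathrm{Ad}(g)v}(g)$, so at every $g$ the differential $dF$ kills all $Z_w(g)$, $w\in\mathfrak l_{\mathbb C}$. So $\mathfrak l_{\mathbb C}\subset\mathfrak h\subset\mathfrak l$, whence $\mathfrak l=\mathfrak h$ and $L^\circ=H$. Then $H\Gamma$ contains the open subgroup $H$ of $L$, so it is open, hence closed, in $L$; it is also dense, so $L=H\Gamma$.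

Since $H=L^\circ$ is open in $L=H\Gamma$, the group $\Gamma_1$ is discrete in $G/H$. The image of $\mu$ is a finite invariant measure on $G/H\Gamma$. The map $f$ descends to $f_1$, which is holomorphic because $\mathrm{pr}$ is a submersion. As $\mathrm{pr}$ is surjective and equivariant, $I_{f_1}=I_f/H$, which is discrete. $\square$

## 5. The orbits of the radical are compact

Besides Mostow's theorem we cite Auslander's theorem [Raghunathan, *Discrete Subgroups of Lie Groups*, Thm 8.24]: if $L$ is a closed subgroup of a Lie group $G$ with $L^\circ$ solvable and $R$ is a closed connected solvable normal subgroup, then $(\overline{LR/R})^\circ$ is solvable.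

**Lemma 3.** $R\Gamma$ is closed in $G$, and all $R$-orbits in $X$ are compact.

*Proof.* Let $L=\overline{R\Gamma}$, so $L/R=\overline{R\Gamma/R}$. By Auslander's theorem applied to $\Gamma$, $(L/R)^\circ$ is solvable; let $\mathfrak m\subset\mathfrak g/\mathfrak r$ be its Lie algebra. Then $\mathfrak m+i\mathfrak m$ is a quotient of $\mathfrak m\otimes\mathbb C$, hence solvable, and it is $\rho(\Gamma)$-invariant because $\Gamma\subset L$. By Lemma 1 it is $\rho(G)$-invariant, so it is a solvable ideal of the semisimple algebra $\mathfrak g/\mathfrak r$, hence $0$. So $L/R$ is discrete, its dense subgroup $R\Gamma/R$ is all of it, and $L=R\Gamma$.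

The closed group $R\Gamma$ has identity component $R$, and its modular function is given by $|\det_{\mathbb C}\mathrm{Ad}|_{\mathfrak r}|^{2}=1$, by (1). So it is unimodular, and by Lemma 0 the space $R\Gamma/\Gamma\cong R/(R\cap\Gamma)$ has a finite invariant measure. Thus $R\cap\Gamma$ is a lattice in $R$, and $R\Gamma/\Gamma$ is compact by Mostow's theorem. Finally $Rg\Gamma/\Gamma=gR\Gamma/\Gamma$. $\square$

## 6. Hypersurfaces of $G/\Gamma$ are $G'$-invariant

**Tangency principle.** Let $D$ be a hypersurface in a complex manifold and $Z$ a complete holomorphic vector field tangent to $D_{reg}$. Then the flow of $Z$ preserves $D$.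

*Proof.* Locally let $h$ generate the ideal of $D$. Then $Zh$ vanishes on $D_{reg}$, hence on $D$, so $Zh=bh$ with $b$ holomorphic. Along an integral curve $h$ satisfies a linear ODE, so if it vanishes at time $0$ it vanishes near time $0$. Hence for $x\in D$ the set of times at which the integral curve through $x$ lies in $D$ is open; it is closed too. $\square$

**Proposition 4 (Theorem C).** A hypersurface $D\subset X$ is $G'$-invariant. If $F$ is meromorphic on $X$, $g\in G'$, and $F$ is holomorphic at $x$ and $gx$, then $F(gx)=F(x)$.

*Proof.* We treat the directions $\mathfrak s$ and $[\mathfrak r,\mathfrak r]$ separately and then combine.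

**Preparation: make every divisor principal.** Replace $G$ by its universal cover and $\Gamma$ by its preimage; $X$ is unchanged, and the new $G'$ maps onto the old one. Now $G=S\ltimes R$, where $S$ is any Levi subgroup and $S,R$ are closed and simply connected. $S$ is affine algebraic, hence Stein. $R$ is biholomorphic to some $\mathbb C^m$: take a complex ideal $\mathfrak n\supset[\mathfrak r,\mathfrak r]$ of codimension $1$ in $\mathfrak r$. Its subgroup $N$ is connected and normal in a simply connected group, so it is closed and simply connected. Then $R/N\cong\mathbb C$ and $R=N\rtimes\exp(\mathbb Cv)$ for any $v\in\mathfrak r\setminus\mathfrak n$; use induction. So $G\cong S\times R$ is Stein and $H^1(G,\mathcal O)=0$. Since $\pi_1(G)=\pi_2(G)=0$, Hurewicz gives $H^2(G,\mathbb Z)=0$. The exponential sequence yields $H^1(G,\mathcal O^*)=0$, so every divisor on $G$ is principal.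

**Step (i): $D$ is $S$-invariant.** The plan is to average $\log|h|$ over a maximal compact group, show by invariance of the measure that the average is harmonic along $S$, and read off that $\log|h|$ itself is. Let $D\ne\emptyset$ and let $h\in\mathcal O(G)$ generate the ideal sheaf of $\tilde D=\pi^{-1}(D)$. For $\gamma\in\Gamma$ the function $h(g\gamma)/h(g)$ has no zeros and $G$ is simply connected, so $h(g\gamma)=h(g)e^{\zeta_\gamma(g)}$ with $\zeta_\gamma\in\mathcal O(G)$. Let $U\subset S$ be a maximal compact subgroup, $\mathfrak s=\mathfrak u\oplus i\mathfrak u$, $\varphi=\log|h|$, and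
$$u(g)=\int_U\varphi(kg)\,dk .$$
By Fubini and invariance of Haar measure, $\int_C\int_U|\varphi(kg)|\,dk\,dg\le\int_{UC}|\varphi|<\infty$ for compact $C$, so $u\in L^1_{loc}$. The function $\varphi$ is psh and locally bounded above; Fatou's lemma shows that $u$ is upper semicontinuous, and Fubini gives the submean inequality on holomorphic discs, so $u$ is psh. Moreover $u(g\gamma)=u(g)+\mathrm{Re}\,c_\gamma(g)$ with $c_\gamma(g)=\int_U\zeta_\gamma(kg)\,dk$, which is holomorphic and left $U$-invariant. For fixed $g$ the function $s\mapsto c_\gamma(sg)$ is holomorphic on the connected $S$ and constant on the maximal totally real submanifold $U$, hence constant. So $c_\gamma$ is left $S$-invariant.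

*The average is affine along $i\mathfrak u$.* Fix $0\neq\xi\in\mathfrak u$. As $\exp(\mathbb R\xi)\subset U$, the function $\zeta\mapsto u(\exp(\zeta\xi)g)$ depends only on $\mathrm{Im}\,\zeta$. It is subharmonic or $\equiv-\infty$. If it is not $\equiv-\infty$, its smoothings by convolution are subharmonic functions of $t=\mathrm{Im}\,\zeta$, that is, convex in $t$, and it is their decreasing limit; a function $\mathbb R\to[-\infty,\infty)$ satisfying the convexity inequality and equal to $-\infty$ at one point is $\equiv-\infty$. Hence $t\mapsto u(\exp(it\xi)g)$ is finite and convex on $\mathbb R$ whenever $u(g)>-\infty$. This holds for a.e. $g$, and the set of these $g$ is right $\Gamma$-invariant and invariant under left translation by $\exp(\mathbb C\xi)$. Let $w(g)$ be the right derivative at $t=0$; it is measurable, being the limit of $l\,[u(\exp(i\xi/l)g)-u(g)]$. Since $c_\gamma$ is left $S$-invariant, passing from $g$ to $g\gamma$ adds a constant in $t$, so $w(g\gamma)=w(g)$ and $w$ is an a.e. finite function on $X$.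

Let $\theta_t=\exp(it\xi)$, which preserves $\mu$. By convexity $w(\theta_tx)\ge w(x)$ for $t\ge0$, and $\int(\arctan w\circ\theta_t-\arctan w)\,d\mu=0$, so $w\circ\theta_t=w$ a.e. Hence for a.e. $x$ we have $w(\theta_tx)=w(x)$ for all rational $t\ge0$, and by monotonicity for all $t\ge0$. For a.e. $x$ this holds also for all $\theta_{-l}x$, $l\in\mathbb N$, in place of $x$, so $w$ is constant along the orbit $\theta_{\mathbb R}x$. Consequently, for all $g$ in a conull set that is invariant under left translation by $\exp(\mathbb C\xi)$, the function $\zeta\mapsto u(\exp(\zeta\xi)g)$ is affine in $\mathrm{Im}\,\zeta$, hence harmonic.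

*The average is annihilated by $Z_\xi\bar Z_\xi$.* Identify functions with distributions via Haar measure. The flow of $Z_\xi$ is by left translations, so $Z_\xi,\bar Z_\xi$ are divergence-free; they commute, as one is holomorphic and the other antiholomorphic. So $(Z_\xi\bar Z_\xi u)(\chi)=\int u\,Z_\xi\bar Z_\xi\chi$. In a flow box $(\zeta,g')\mapsto\exp(\zeta\xi)g'$, with $\zeta$ in a disc and $g'$ in a transversal, $Z_\xi=\partial_\zeta$. Haar measure is invariant under the flow, so it is $\lambda\otimes\nu'$ with $\lambda$ Lebesgue measure and $\nu'$ of smooth positive density. The invariant conull set meets the box in a product of the disc with a $\nu'$-conull set, so for $\nu'$-a.e. $g'$ the function $u$ is harmonic in $\zeta$. By Fubini $\int u\,Z_\xi\bar Z_\xi\chi=0$ for test functions $\chi$ in the box, so $Z_\xi\bar Z_\xi u=0$.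

*Back to $\varphi$.* Let $\xi_1,\dots,\xi_s$ be a basis of $\mathfrak u$, orthonormal for an $\mathrm{Ad}(U)$-invariant inner product, and $\Delta_S=\sum_jZ_{\xi_j}\bar Z_{\xi_j}$. With $l_k(g)=kg$, $Z_\xi(\chi\circ l_k)=(Z_{\mathrm{Ad}(k)\xi}\chi)\circ l_k$. Since $\mathrm{Ad}(k)|_{\mathfrak u}$, $k\in U$, is a *real* orthogonal matrix, $\Delta_S$ commutes with $l_k^*$. The distribution $\tau:=\Delta_S\varphi$ is a sum of nonnegative measures $Z_{\xi_j}\bar Z_{\xi_j}\varphi$, because $\varphi$ is psh. For a test function $\chi\ge0$,
$$0=(\Delta_Su)(\chi)=\int_U\int\varphi(kg)(\Delta_S\chi)(g)\,dg\,dk=\int_U\tau(\chi\circ l_k^{-1})\,dk .$$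
The integrand is continuous in $k$ and nonnegative, so it vanishes at $k=e$: $\tau(\chi)=0$. Hence $\tau=0$ and each $Z_{\xi_j}\bar Z_{\xi_j}\varphi=0$.

*Tangency.* Suppose $Z=Z_{\xi_j}$ is not tangent to $\tilde D$ at a regular point $p$. Then $\tilde D$ near $p$ serves as the transversal of a flow box at $p$, in which $\tilde D=\{\zeta=0\}$ and $\varphi=\log|\zeta|+{}$pluriharmonic. So $Z\bar Z\varphi=\frac\pi2\,\delta_0\otimes\nu'\ne0$, a contradiction. Thus $Z_\xi$ is tangent to $\tilde D_{reg}$ for all $\xi\in\mathfrak u$, and by complex linearity for all $\xi\in\mathfrak s$. By the tangency principle $\tilde D$, and so $D$, is $S$-invariant.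

**Step (ii): $D$ is invariant under $\exp[\mathfrak r,\mathfrak r]$.** Here compactness is available and Stokes' theorem does the work. Let $x\in X$ and $O=Rx$, by Lemma 3 a compact connected complex submanifold, framed by the $Z_v$ with $v$ in a basis of $\mathfrak r$. Let $D_O=D\cap O$, locally the zero set of one function on $O$. If $D_O=O$ or $D_O=\emptyset$, there is nothing to prove; otherwise $D_O$ is a hypersurface of $O$. Let $m=\dim O$ and let $\omega\neq0$ be the holomorphic $m$-form on $O$ with constant coefficients in the dual frame. By (1), $\mathrm{tr}\,\mathrm{ad}(v)|_{\mathfrak r}=0$, so $L_{Z_v}\omega=0$ for $v\in\mathfrak r$. As $d\omega=0$, the form $\omega_v:=i_{Z_v}\omega$ is closed. For $a,b\in\mathfrak r$,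
$$d(i_{Z_a}i_{Z_b}\omega)=L_{Z_a}i_{Z_b}\omega-i_{Z_a}d\,i_{Z_b}\omega=i_{[Z_a,Z_b]}\omega=-\omega_{[a,b]} .$$
Hence for $v\in[\mathfrak r,\mathfrak r]$ we have $\omega_v=d\beta$ with $\beta$ holomorphic. By Stokes' theorem on the compact analytic set $D_O$ (Lelong),
$$\int_{D_O}\omega_v\wedge\overline{\omega_v}=\int_{D_O}d(\beta\wedge\overline{\omega_v})=0 .$$
Since $i^{(m-1)^2}\omega_v\wedge\overline{\omega_v}\ge0$ on $(D_O)_{reg}$, $\omega_v$ restricts to $0$ there. If $Z_v$ were transverse to $D_O$ at a regular point, then $Z_v$ together with a basis of the tangent space of $D_O$ would be a basis of the tangent space of $O$, and $\omega_v$ would not restrict to $0$. So $Z_v$ is tangent to $(D_O)_{reg}$, and $D_O$ is $\exp(\mathbb Cv)$-invariant. As $x$ was arbitrary, $D$ is $\exp(\mathbb Cv)$-invariant.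

*Example.* On the Heisenberg quotient the frame dual to $Z_1,Z_2,Z_3$ is $da,\ db,\ \eta=dc-b\,da$. With $\omega=da\wedge db\wedge\eta$ we get $\omega_{e_3}=da\wedge db=d\eta$; so hypersurfaces are tangent to $\partial_c$.

**Step (iii): assemble $\mathfrak g'$.** Let $\mathfrak t$ be the Lie algebra of the closed group $\{g:gD=D\}$. Conjugates of $S$ are Levi subgroups, so (i) gives $\mathrm{Ad}(g)\mathfrak s\subset\mathfrak t$ for all $g\in G$. The span of these spaces lies in $\mathfrak t$ and is $\mathrm{Ad}(G)$-invariant, hence an ideal; it contains $\mathfrak s+[\mathfrak s,\mathfrak r]$. With (ii), $\mathfrak g'=\mathfrak s+[\mathfrak s,\mathfrak r]+[\mathfrak r,\mathfrak r]\subset\mathfrak t$. As $G'$ is generated by $\exp\mathfrak g'$, $D$ is $G'$-invariant.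

**Step (iv): meromorphic functions.** Let $F$ be nonconstant, locally $F=\alpha/\beta$ with $\alpha,\beta$ coprime, unique up to a common unit. The sets $D_c=\{\alpha=c\beta\}$ ($c\in\mathbb C$) and $D_\infty=\{\beta=0\}$ are globally defined hypersurfaces or empty, hence $G'$-invariant. $F$ is holomorphic exactly off $D_\infty$ (if $\alpha=\beta F$ with $F$ holomorphic, then $\beta$ divides $\alpha$ and is a unit), and there $D_c=\{F=c\}$. If $F$ is holomorphic at $x$ and $gx$ and $c=F(x)$, then $gx\in D_c\setminus D_\infty$, so $F(gx)=c$. $\square$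

## 7. Discrete $I_f$: finite fibers along the radical

By Proposition 5 we may study $f_1$; so in this and the next two sections **$I_f$ is discrete**. The aim is to show that $f$ is immersive outside a proper analytic subset. Replacing $G$ by its universal cover and $\Gamma$ by its preimage leaves $X$, $f$ and the radical orbits unchanged; $I_f$ is replaced by its preimage, which is still discrete. So **assume $G$ simply connected**. Then $G'$, a connected normal subgroup, is a closed connected complex subgroup with Lie algebra $\mathfrak g'$. Let $F=f\circ\pi$.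

**Step 1: $f$ has finite fibers on each (compact) $R$-orbit.** This is the moving argument of Section 3, applied inside $R$-orbits.

*Moving components.* Let $C_x$ be the connected component through $x$ of $\{y\in Rx:f(y)=f(x)\}$, a compact connected analytic set. Fix $x$, write $C=C_x$, and let $V\ni f(x)$ be open in $Y$ and embeddable in some $\mathbb C^N$. By compactness there is a symmetric neighborhood $W$ of $e$ in $G$ with $f(gC)\subset V$ for $g\in W$. As $gC$ is a compact connected analytic set, $f$ is constant on it. Since $gC\subset gRx=Rgy$ for $y\in C$, and $gC$ is connected and contains $gy$,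
$$gC\subset C_{gy}\qquad(g\in W,\ y\in C).\tag{2}$$

*$C$ is homogeneous.* Let $y\in C$, $r\in W\cap R$ and $ry\in C$. Then $rC\subset C_{ry}=C$, and (2) applied to $r^{-1}$ and the point $ry$ gives $r^{-1}C\subset C_y=C$. So $rC=C$. Let $N=\{r\in R:rC=C\}$, a closed subgroup. Points of $C$ near $y\in C$ have the form $ry$ with $r\in R$ near $e$; such $r$ lies in $N$ and, being near $e$, in $N^\circ$. Thus $N^\circ$-orbits in $C$ are open, and as $C$ is connected, $C=N^\circ x$. So $C$ is homogeneous under biholomorphic maps, hence has no singular points: it is a complex submanifold. Therefore $\mathfrak n_x:=\mathrm{Lie}(N)=\{v\in\mathfrak r:Z_v\text{ tangent to }C\}$, which is a complex subspace. For $y\in C$ the map $\mathfrak r\to T_y(Rx)$, $v\mapsto Z_v(y)$, is an isomorphism and, as $C=N^\circ y$, it maps $\mathfrak n_x$ onto $T_yC$. So $\dim\mathfrak n_x=\dim C$.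

*$\mathfrak n_x$ moves by $\mathrm{Ad}$.* By (2), for $g$ near $e$,
$$\{Z_{\mathrm{Ad}(g)v}(gx):v\in\mathfrak n_x\}=T_{gx}(gC_x)\subset T_{gx}C_{gx}=\{Z_w(gx):w\in\mathfrak n_{gx}\},$$
so $\mathrm{Ad}(g)\mathfrak n_x\subset\mathfrak n_{gx}$. On the other hand, let $p:X\to G/R\Gamma$ be the projection, whose fibers are the $R$-orbits. Then $\dim C_y$ is the dimension at $y$ of the fiber of $(f,p):X\to Y\times G/R\Gamma$, which is upper semicontinuous in $y$. So $\dim\mathfrak n_{gx}\le\dim\mathfrak n_x$ for $g$ near $e$, and therefore $\mathfrak n_{gx}=\mathrm{Ad}(g)\mathfrak n_x$ for $g$ near $e$ (depending on $x$).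

*$\mathfrak n_x=0$.* For $x_0=e\Gamma$ the last equality says that $g\mapsto\mathrm{Ad}(g)^{-1}\mathfrak n_{gx_0}$ is locally constant, hence equal to $\mathfrak n:=\mathfrak n_{x_0}$. For $\gamma\in\Gamma$ this gives $\mathrm{Ad}(\gamma)\mathfrak n=\mathfrak n$, so $\mathfrak n$ is $\mathrm{Ad}(G)$-invariant by Lemma 1, and $\mathfrak n_x=\mathfrak n$ for all $x$. So $\exp(\mathfrak n)x\subset C_x$ for all $x$, that is, $\exp(\mathfrak n)\subset I_f$, and $\mathfrak n=0$. Hence $C_x=\{x\}$ for all $x$, and the compact analytic fibers of $f|_{Rx}$ are finite. Since $R\to Ry$, $r\mapsto ry$, is a covering,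
$$\text{for every }y\in X,\ \{r\in R:f(ry)=f(y)\}\text{ is closed and discrete.}\tag{3}$$

## 8. The kernel of $df$ along $G'$

**Step 2: the kernel distribution is constant along $G'$.** Let $K(x)=\{v\in\mathfrak g:df_x(Z_v)=0\}$, $k=\min_x\dim K(x)$, $X^\circ=\{x:\dim K(x)=k\}$. The set $X\setminus X^\circ$ is a proper analytic subset, so $X^\circ$ is connected, dense and conull. Put $G^\circ=\pi^{-1}(X^\circ)$ and $K(b):=K(b\Gamma)$ for $b\in G^\circ$. On $X^\circ$ the map $f$ has constant rank $r=n-k$, and $K$ is continuous. We must show that $k=0$.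

*Claim: $K(gx)=K(x)$ if $g\in G'$ and $x,gx\in X^\circ$.* The idea is that the Plücker coordinates of $K$ are meromorphic functions, to which Theorem C applies. Let $w_I$ be the homogeneous Plücker coordinates of $K(x)^\perp\in Gr_r(\mathfrak g^*)$, $x\in X^\circ$, and choose $I_0$ with $w_{I_0}\not\equiv0$. Then $w_{I_0}\ne0$ on the complement $X^\bullet$ of a nowhere dense analytic subset of the connected manifold $X^\circ$. On a connected open set of $X$ on which $f$ is given by components $f_i$ (a local embedding of $Y$), some $df_{i_1}\wedge\dots\wedge df_{i_r}$ is $\not\equiv0$. Viewed in the frame $Z_v$ as a holomorphic map to $\Lambda^r\mathfrak g^*$, it represents the Plücker vector wherever it is nonzero on $X^\circ$; its $I_0$-component is $\not\equiv0$ because $X^\bullet$ is dense. The quotients of its components by its $I_0$-component are meromorphic, and for different choices they agree on dense open sets. So the $w_I/w_{I_0}$ are meromorphic functions on $X$. They are holomorphic on $X^\bullet$, since near each of its points some choice of $i_1,\dots,i_r$ is nonvanishing, and they determine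 $K(x)$ there. By Proposition 4 the claim holds if $x,gx\in X^\bullet$. In general, approximate $x$ by points of the dense set $X^\bullet\cap g^{-1}X^\bullet$ and use continuity of $K$ on $X^\circ$.

*Passing to the closure.* Let $P=\overline{G'\Gamma}$; it contains $G'$, so it is a closed normal subgroup. For $q=g'\gamma\in G'\Gamma$ we have $bq\Gamma=(bg'b^{-1})b\Gamma$. By the claim, density of $G'\Gamma$ in $P$, openness of $G^\circ$ and continuity of $K$,
$$K(bq)=K(b)\quad\text{if }q\in P,\ b,bq\in G^\circ.\tag{4}$$

*Two extreme cases.* If $G'=G$, then $P=G$, and (4) says that $K$ is constant on $X^\circ$. By density its value lies in $\mathrm{Lie}(I_f)=0$, so $k=0$ at once. If $G$ is solvable, then $R=G$ acts transitively on $X$, so the fibers of $f$ are finite by Step 1, and $k=0$ again. The remaining steps treat the mixture, such as $\mathfrak g=\mathfrak{sl}_2\times\mathbb C$: there $K$ might depend on the class of $b$ in $G/P$, and might be a "diagonal" line spanned by some $(s,1)$, which meets neither $\mathfrak g'$ nor $\mathfrak r$ when $s\neq0$. Neither Step 1 nor Theorem C excludes this.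

*Disintegration along $G/P$.* $P$ is closed and normal in a unimodular group, hence unimodular, and Lemma 0 applies. $G/P$ is a connected abelian Lie group of finite Haar measure, hence compact; so $G=MP$ with $M$ compact. For $a\in G$ let $\Omega_a=aP/\Gamma\subset X$, a closed subset. The group $P=aPa^{-1}$ acts on it transitively from the left and preserves the finite measure $\nu_a$, which has full support on $\Omega_a$. For a.e. $aP$ the set $X^\circ\cap\Omega_a$ is conull, hence dense, in $\Omega_a$; call such $a$ *good*. For good $a$, by (4), $K(x)=:K_a$ is the same for all $x\in X^\circ\cap\Omega_a$. For $v\in\mathfrak g'$ and good $a$,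
$$v\in K_a\iff f(\exp(cv)x)=f(x)\quad\forall x\in\Omega_a,\ c\in\mathbb C.\tag{5}$$
Indeed, if $v\in K_a$, then $df(Z_v)=0$ on $X^\circ\cap\Omega_a$, by continuity on $\Omega_a$, and $\exp(cv)\Omega_a=\Omega_a$ since $\exp(cv)\in G'\subset P$; so $c\mapsto f(\exp(cv)x)$ has zero derivative. Conversely, differentiate at a point of $X^\circ\cap\Omega_a$; the right-hand side for real $c$ is enough.

**Step 3: $K_a\cap\mathfrak g'=0$ for a.e. $a$.** This removes the part of the kernel inside $\mathfrak g'$. Let $a$ be good and $\mathfrak h_a=K_a\cap\mathfrak g'$. By (5), $\mathfrak h_a$ is the Lie algebra of $\{q\in G':f(qx)=f(x)\ \forall x\in\Omega_a\}$, and it is complex. By Lemma 2 with $Q=G'$, $\Omega=\Omega_a$, it is an ideal of $\mathfrak g'$. By (3) and (5), $\mathfrak h_a\cap\mathfrak r=0$. The radical of $\mathfrak h_a$ is a characteristic ideal of $\mathfrak h_a$, so it is a solvable ideal of $\mathfrak g'$ and lies in $\mathrm{rad}(\mathfrak g')\subset\mathfrak r$. Hence it is $0$: $\mathfrak h_a$ is semisimple and $\mathfrak h_a=[\mathfrak h_a,\mathfrak h_a]$. For $h_1,h_2\in\mathfrak h_a$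 and $z\in\mathfrak g$,
$$[z,[h_1,h_2]]=[[z,h_1],h_2]+[h_1,[z,h_2]]\in[\mathfrak g',\mathfrak h_a]\subset\mathfrak h_a,$$
so $\mathfrak h_a$ is an ideal of $\mathfrak g$.

Now $\mathfrak g$ has only finitely many semisimple ideals: sums of semisimple ideals are semisimple (an extension of semisimple algebras is semisimple), so all lie in the largest one and are ideals of it, and a semisimple algebra has finitely many ideals. For a nonzero semisimple ideal $\mathfrak i$ the analytic set $\{x\in X^\circ:\mathfrak i\subset K(x)\}$ is not all of $X^\circ$, since otherwise $df(Z_v)\equiv0$ for $v\in\mathfrak i$ and $\exp(\mathfrak i)\subset I_f$. So it is a null set. By Lemma 0, for a.e. $aP$, $a$ is good and some $x\in X^\circ\cap\Omega_a$ avoids these finitely many null sets. Then $\mathfrak h_a\subset K(x)$ forces $\mathfrak h_a=0$.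

## 9. A bounded analytic set of near-symmetries, and $k=0$

Fix such an $a$, chosen in its coset $aP$ so that $a\in G^\circ$: $a$ is good and $K_a\cap\mathfrak g'=0$. Write $\Omega=\Omega_a$ and
$$\mathcal E=\{e\in G:\ f(ex)=f(x)\ \ \forall x\in\Omega\}.$$
This is a closed analytic subset of $G$ (an intersection of analytic subsets) containing the identity $1$. It need not be a group, as its elements need not preserve $\Omega$.

**Step 4: $\dim_1\mathcal E\ge k$.** The kernel of $df$ is converted into actual elements of $\mathcal E$. By the constant rank theorem there is a connected $k$-dimensional complex submanifold $\Lambda\ni a$ of $G^\circ$, contained in $F^{-1}(F(a))$, with $T_b\Lambda=\{Z_v(b):v\in K(b)\}$. Let $q\in P$ with $aq\in G^\circ$. Then $\Lambda_q=\{b\in\Lambda:bq\in G^\circ\}$ contains $a$, so it is the complement of a proper analytic subset of $\Lambda$, hence connected and dense in $\Lambda$. Right translation by $q$ maps $Z_v(b)$ to $Z_v(bq)$. So on $\Lambda_q$ the derivative of $b\mapsto F(bq)$ along $Z_v(b)$, $v\in K(b)=K(bq)$ (by (4)), is $dF_{bq}(Z_v)=0$. So $F(bq)=F(aq)$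 on $\Lambda_q$, and by density on $\Lambda$. Such $q$ are dense in $P$, because $X^\circ\cap\Omega$ is dense in $\Omega$ and $P\to\Omega$, $q\mapsto aq\Gamma$, is open. So $f(ba^{-1}\cdot aq\Gamma)=f(aq\Gamma)$ for all $q\in P$, $b\in\Lambda$. That is, $\Lambda a^{-1}\subset\mathcal E$.

**Step 5: $\mathrm{Ad}(e)|_{\mathfrak g'}$ is bounded for $e\in\mathcal E$.** An unbounded sequence would contract some direction of $\mathfrak g'$, and unitarity would turn that direction into a symmetry, against Step 3. Suppose the claim fails. As $G=MP$ with $M$ compact, there are $e_j=m_jp_j\in\mathcal E$, $m_j\in M$, $p_j\in P$, with $m_j\to m$ and $\|\mathrm{Ad}(p_j)|_{\mathfrak g'}\|\to\infty$. Since $\mathrm{Ad}$ is trivial on $\mathfrak g/\mathfrak g'$, (1) gives $\det\mathrm{Ad}(p_j)|_{\mathfrak g'}=1$. The singular values have product $1$ and the largest tends to $\infty$, so the smallest tends to $0$: there are unit vectors $v_j\in\mathfrak g'$ with $\mathrm{Ad}(p_j)v_j\to0$, and after passing to a subsequence $v_j\to v\ne0$.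

Let $\psi\in C_c(Y)$, $\Psi=\psi\circ f|_\Omega\in L^2(\Omega,\nu_a)$, and $(T(p)\Psi)(x)=\Psi(p^{-1}x)$, a unitary representation of $P$. By dominated convergence, $p\mapsto T(p)\Xi$ is continuous for bounded continuous $\Xi$. Since $f(m_jp_jx)=f(x)$ on $\Omega$ and $p_j\Omega=\Omega$, substituting $p_j^{-1}x$ for $x$ gives
$$(T(p_j)\Psi)(x)=\Psi(p_j^{-1}x)=\psi(f(m_jx))\to\psi(f(mx))=:\Psi_m(x),$$
so $T(p_j)\Psi\to\Psi_m$ in $L^2$. For $c\in\mathbb C$ put $w_j=p_j\exp(cv_j)p_j^{-1}=\exp(c\,\mathrm{Ad}(p_j)v_j)\to e$. As $T(p_j)$ is unitary and $p_j\exp(cv_j)=w_jp_j$,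
$$\|T(\exp cv_j)\Psi-\Psi\|=\|T(w_j)T(p_j)\Psi-T(p_j)\Psi\|\le2\|T(p_j)\Psi-\Psi_m\|+\|T(w_j)\Psi_m-\Psi_m\|\to0.$$
So $T(\exp cv)\Psi=\Psi$ for all $\psi$ and $c$. By full support of $\nu_a$, as in Lemma 2, $f(\exp(cv)x)=f(x)$ on $\Omega$, and $v\in K_a\cap\mathfrak g'=0$ by (5), a contradiction.

**Step 6: $k=0$.** The function $\|\rho\|^2$ is psh and bounded on $\mathcal E$. If it attained its maximum on a positive-dimensional irreducible component, $\rho$ would be constant there, and differences of its elements would lie in $\ker\rho$, near $1$ in $R$, against (3). The maximum need not be attained, so we need a version with a margin and a limit.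

Suppose $k\ge1$. By Step 4, $\mathcal E$ has an irreducible component $\mathcal E^0$ of dimension $\ge1$. Since $\mathfrak g'+\mathfrak r=\mathfrak g$, Step 5 shows that $\rho$ is bounded on $\mathcal E$; as $\det\rho=1$, so is $\rho^{-1}$. Hence (with Hilbert–Schmidt norms) there is $c>0$ with
$$\|L\rho(e)\|^2\ge c\|L\|^2\qquad\text{for all }e\in\mathcal E,\ L\in\mathrm{End}(\mathfrak g/\mathfrak r).$$
Let $\alpha=\sup_{\mathcal E^0}\|\rho\|^2<\infty$ and choose $e_j=m_jp_j\in\mathcal E^0$ ($m_j\in M$, $p_j\in P$) with $\|\rho(e_j)\|^2\to\alpha$ and $m_j\to m\in M$.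

*Small balls.* We have $\ker d\rho=\mathfrak r$, since $\mathfrak g/\mathfrak r$ has no center. Fix a Hermitian norm on $\mathfrak g$. As $\rho(\exp v)=e^{d\rho(v)}$ and the matrix exponential is injective near $0$, there is $\epsilon_0>0$ such that $\exp$ is biholomorphic near $\{|v|\le\epsilon_0\}$, with inverse $\log$, and $\ker\rho\cap\exp\{|v|\le\epsilon_0\}=\exp\{v\in\mathfrak r:|v|\le\epsilon_0\}$. Let $0<\epsilon\le\epsilon_0$ and $B=\exp\{|v|<\epsilon\}$.

*A psh function with a margin.* The function
$$\Phi_j(g)=\|\rho(g)\rho(e_j)\|^2-c\|\rho(g)-1\|^2=\big(\|\rho(g)\rho(e_j)\|^2-c\|\rho(g)\|^2\big)+2c\,\mathrm{Re}\,\mathrm{tr}\,\rho(g)-c\dim(\mathfrak g/\mathfrak r)$$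
is psh on $G$, because the bracket is a nonnegative Hermitian form composed with the holomorphic map $\rho$. The analytic set $\mathcal E^0e_j^{-1}\ni1$ has dimension $\ge1$ at all its points.

*There is $n_j\in\mathcal E^0e_j^{-1}\cap\partial B$ with $\Phi_j(n_j)\ge\Phi_j(1)=\|\rho(e_j)\|^2$.* For $\delta>0$ consider a maximum point of $\Phi_j+\delta|\log g|^2$ on the compact set $\mathcal E^0e_j^{-1}\cap\bar B$. If it were in $B$, restrict to a nonconstant holomorphic disc in $\mathcal E^0e_j^{-1}$ centered there. The restriction is subharmonic with a maximum at the center, hence constant near it. But its Laplacian is at least $\delta$ times that of $|\log g|^2$, which along the disc is $4$ times the squared norm of the derivative of a nonconstant holomorphic $\mathfrak g$-valued map, hence $\not\equiv0$: a contradiction. So the maximum is attained at some $n^\delta\in\partial B$, and $\Phi_j(n^\delta)+\delta\epsilon^2\ge\Phi_j(1)$; let $\delta\to0$ along a convergent subsequence.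

*Passing to the limit.* Since $n_je_j\in\mathcal E^0$, $\|\rho(n_j)\rho(e_j)\|^2\le\alpha$, so
$$c\|\rho(n_j)-1\|^2=\|\rho(n_j)\rho(e_j)\|^2-\Phi_j(n_j)\le\alpha-\|\rho(e_j)\|^2\to0.$$
A limit point $n^{(\epsilon)}\in\partial B$ of $(n_j)$ satisfies $\rho(n^{(\epsilon)})=1$, so $n^{(\epsilon)}\in R$ and $|\log n^{(\epsilon)}|=\epsilon$. From $n_je_j,e_j\in\mathcal E$ we get $f(n_je_jx)=f(x)=f(e_jx)$ for $x\in\Omega$. As $e_j\Omega=m_jp_j\Omega=m_j\Omega$, this says $f(n_jm_jx)=f(m_jx)$ for all $x\in\Omega$. In the limit $f(n^{(\epsilon)}y)=f(y)$ for all $y\in m\Omega$, where $m$ does not depend on $\epsilon$. Fix $y\in m\Omega$. Then $\{r\in R:f(ry)=f(y)\}$ contains elements $n^{(\epsilon)}$ with $|\log n^{(\epsilon)}|=\epsilon$ for every $\epsilon\in(0,\epsilon_0]$, which accumulate at $1$, contradicting (3). Hence $k=0$. $\square$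

*Proof of Theorem B.* Proposition 5 gives $H$, the closedness of $H\Gamma$ and $f_1$ with $I_{f_1}$ discrete, for the lattice $\Gamma_1$ in $G/H$. Lemma 3 gives compact radical orbits, Step 1 the finite fibers on them, and Step 6 the immersivity of $f_1$ outside $X\setminus X^\circ$, formed for $f_1$. $\square$

## 10. From a generic immersion to a biholomorphic map

*Proof of Theorem A.* Let $f$ be surjective with connected fibers, $Y$ normal. By Proposition 5, $f=f_1\circ\mathrm{pr}$; $f_1$ is surjective and its fibers $f_1^{-1}(y)=\mathrm{pr}(f^{-1}(y))$ are connected. The quotient $G/H\Gamma=(G/H)/\Gamma_1$, with $\Gamma_1\cong\Gamma/(H\cap\Gamma)$ a lattice in $G/H$, is parallelizable, as is every quotient of a complex Lie group by a discrete subgroup. It remains to show that $f_1$ is biholomorphic. Rename: $f=f_1$, $I_f$ discrete, $X=G/\Gamma$, $n=\dim X$. By Sections 7–9, $f$ is immersive on a dense open set $X^\circ$.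

**Step (a): generic bijectivity.** The purpose is to show that $f$ is biholomorphic away from the set of positive-dimensional fibers. $Y=f(X)$ is connected and normal, hence irreducible, of pure dimension $d$. As $f$ is an immersion at points of $X^\circ$, $d\ge n$. Since $f^{-1}(Y_{reg})\to Y_{reg}$ is surjective, Sard's theorem gives $d\le n$. So $d=n$. Let
$$D=\{x:\dim_xf^{-1}(f(x))\ge1\},$$
an analytic subset (Cartan–Remmert), proper since $D\cap X^\circ=\emptyset$. If $x\notin D$, then $x$ is isolated in its connected fiber, so $f^{-1}(f(x))=\{x\}$. Thus $f^{-1}(f(D))=D$ and $f$ is injective on $X\setminus D$. There $f$ has discrete fibers between pure $n$-dimensional spaces with locally irreducible target, so it is open (Remmert). Hence $f:X\setminus D\to Y^*:=f(X\setminus D)$ is a homeomorphism onto an open subset of $Y$. Over $Y^*_{reg}$ it is an injective holomorphic map between $n$-dimensional manifolds, so its inverse is holomorphic there. The inverse is continuous on $Y^*$; in charts of $X$ its components are locally bounded and holomorphic on $Y^*_{reg}$, so by normality it is holomorphic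 on $Y^*$. Thus $X\setminus D\to Y^*$ is biholomorphic, and $Y\setminus Y^*=f(D)$ is closed.

**Step (b): holomorphic functions extend across $f(D)$.** First, $f(D)$ is small. Let $D'$ be the set of points of $D_{reg}$ near which $f|_{D_{reg}}$ has constant rank; its complement in $D_{reg}$ is the locus where the rank is not maximal on the respective component. So $D_{sing}$ and $D_{reg}\setminus D'$ are analytic (in $X$, respectively in $D_{reg}$) of dimension $\le n-2$, and $D\setminus D'$ is a countable union of locally closed submanifolds of dimension $\le n-2$. At $x\in D'$ the fiber of $f|_D$ has the same germ as $f^{-1}(f(x))\subset D$, of dimension $\ge1$, so the rank is $\le\dim_xD-1\le n-2$, and $f(D')$ is a countable union of images of manifolds of dimension $\le n-2$. Hence in charts of $Y_{reg}$, $f(D)$ is contained in a countable union of images of manifolds of complex dimension $\le n-2$ under holomorphic maps, and $\mathcal H^{2n-2}(f(D)\cap Y_{reg})=0$.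

Second, a closed set $T$ with $\mathcal H^{2n-2}(T)=0$ in an $n$-dimensional manifold is removable for holomorphic functions. The assertion is local; let $0\in T$ in a chart of $\mathbb C^n$. The projection $\mathbb C^n\setminus\{0\}\to\mathbb P^{n-1}$ is locally Lipschitz, so the image of $T\setminus\{0\}$ is a null set. Thus some complex line through $0$, say the $z_1$-axis, meets $T$ (in the chart) only in $0$. So for some small $s>0$ and some small polydisc $\Delta'\ni0$ in $\mathbb C^{n-1}$, the set $\{|z_1|=s\}\times\Delta'$ is disjoint from the closed set $T$. Given $g$ holomorphic off $T$, the Cauchy integral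
$$\tilde g(z_1,z')=\frac1{2\pi i}\int_{|\zeta|=s}\frac{g(\zeta,z')}{\zeta-z_1}\,d\zeta$$
is holomorphic on $\{|z_1|<s\}\times\Delta'$. The image of $T$ in $\mathbb C^{n-1}$ is a null set, so for a dense set of $z'\in\Delta'$ the slice misses $T$ and $\tilde g=g$ on it. By continuity $\tilde g=g$ off $T$. The local extensions agree on overlaps since the complement of $T$ is dense.

Third, holomorphic functions on $V\cap Y_{reg}$ extend to $V$ for $V\subset Y$ open, by normality. So every holomorphic function on $V\setminus f(D)$ extends to a holomorphic function on $V$.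

**Step (c): $D=\emptyset$.** We push one vector field down to $Y$; its integral curve then carries a whole fiber, compact or not, for a uniform time. Suppose $x_0\in D$. Put $y_0=f(x_0)$ and $E=f^{-1}(y_0)$; $E$ has more than one point. As $v\mapsto\exp(v)x_0$ is biholomorphic near $0$ and $D$ is a proper analytic subset, there is $v\in\mathfrak g$ with $\exp(v)x_0\notin D$. Then $\{\zeta\in\mathbb C:\exp(\zeta v)x_0\in D\}$ is an analytic subset of $\mathbb C$ not containing $1$, hence discrete. So there are real $t_j\to0$ with $\exp(t_jv)x_0\notin D$.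

*The field descends.* Let $V\ni y_0$ be open in $Y$ with a closed embedding $z:V\to W$, $W\subset\mathbb C^N$ open. The functions $Z_v(z_i\circ f)$ on $f^{-1}(V)\setminus D\cong V\setminus f(D)$ define holomorphic functions on $V\setminus f(D)$. By (b) they extend to $V$ and, after shrinking $V,W$, are of the form $a_i\circ z$ with $a_i\in\mathcal O(W)$. By density $Z_v(z_i\circ f)=a_i\circ z\circ f$ on all of $f^{-1}(V)$. Let $c:[-\epsilon,\epsilon]\to W$ solve $\dot c=a(c)$, $c(0)=z(y_0)$, where $a=(a_1,\dots,a_N)$. The number $\epsilon$ depends only on $y_0$ and $v$, not on a point of $E$.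

*For all $x\in E$ and $|t|\le\epsilon$: $f(\exp(tv)x)\in V$ and $z(f(\exp(tv)x))=c(t)$.* As long as $f(\exp(tv)x)\in V$, the curve $t\mapsto z(f(\exp(tv)x))$ solves the same initial value problem, so it equals $c$. Let $T\in[0,\epsilon]$ be the supremum of the $t\in[0,\epsilon]$ such that the assertion holds on $[0,t]$; negative times are analogous. For $s<T$ we have $c(s)\in z(V)$, and $z(V)$ is closed in $W$; so $c(T)=z(y_T)$ with $y_T\in V$, and $f(\exp(sv)x)=z^{-1}(c(s))\to y_T$ as $s\to T$. As $Y$ is Hausdorff, $f(\exp(Tv)x)=y_T\in V$. So the assertion holds at $T$ and, $V$ being open, also beyond $T$ if $T<\epsilon$. Hence $T=\epsilon$. (If $T=0$, the assertion at $T$ is the initial condition.)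

So $f$ is constant on $\exp(tv)E$ for $|t|\le\epsilon$. For $|t_j|\le\epsilon$ the set $\exp(t_jv)E$ has more than one point and lies in the fiber through $\exp(t_jv)x_0\notin D$, which is a single point by (a): a contradiction.

Hence $D=\emptyset$, and by (a) $f:X\to Y^*=Y$ is biholomorphic. This proves Theorem A, and with it the conjecture: properness can be dropped from Corollary 5.2.2. $\square$
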